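\title{Banach spaces close to Hilbert space without a finite dimensional decomposition}

\begin{abstract}
For an infinite dimensional Banach space $X$ let $d_n(X)$ be the supremum of the Banach--Mazur distances from the $n$-dimensional subspaces of $X$ to $\ell_2^n$. We show that for every function $f:\mathbb N\to[1,\infty)$ with $f(n)\to\infty$ there is a separable infinite dimensional Banach space $Y$ with $d_n(Y)\le 7f(n)$ for all $n$ on which no uniformly bounded net of finite rank projections converges to the identity in the weak operator topology. In particular $Y$ has no finite dimensional decomposition. The norm of $Y$ is built from randomly chosen unit vectors in a Hilbert space $\bigoplus_i H_i$. Every operator on $Y^*$ acts on $H_i$ almost as a scalar $\lambda_i$ that changes little from one level to the next, and for a projection $\lambda_i$ is close to $0$ or to $1$, so it cannot pass from $1$ to $0$.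
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$, and subspaces of Banach spaces are closed. The Banach--Mazur distance between isomorphic spaces $E$ and $F$ is $d(E,F)=\inf\|T\|\,\|T^{-1}\|$, the infimum being taken over all isomorphisms $T$ of $E$ onto $F$. For an infinite dimensional Banach space $X$ and $n\in\mathbb N$ put
\[
d_n(X)=\sup\{d(E,\ell_2^n):E\subseteq X,\ \dim E=n\}.
\]
If $|\cdot|_0$ is a Hilbertian norm on an $n$-dimensional space $E$ (a norm given by an inner product) and $a\|x\|\le|x|_0\le b\|x\|$ on $E$, then $d(E,\ell_2^n)\le b/a$, and $d(E,\ell_2^n)$ is the infimum of such ratios. So $d_n(X)$ measures how far $X$ is from a Hilbert space when only $n$ dimensions are seen at a time. The sequence $(d_n(X))$ is nondecreasing, because every $n$-dimensional subspace lies in an $(n+1)$-dimensional one, and $d_n(Z)\le d_n(X)$ for infinite dimensional subspaces $Z$ of $X$. It is bounded if and only if $X$ is isomorphic to a Hilbert space: if $d_n(X)\le d$ for all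 $n$, choose on each finite dimensional $E\subseteq X$ a Hilbertian norm with $\|x\|\le|x|_E\le2d\|x\|$ and let $|x|=\lim_E|x|_E$ along an ultrafilter that contains all the sets $\{E:E\supseteq E_0\}$; the parallelogram law passes to the limit. At the other extreme, $d_n(\ell_1)\ge\sqrt n$: if $\|x\|\le|x|_0\le d\|x\|$ on the span of $e_1,\dots,e_n$, then averaging over signs gives $n^2\le\mathbb E|\sum\pm e_t|_0^2=\sum|e_t|_0^2\le d^2n$.

Which properties of Hilbert space survive when $d_n(X)$ is unbounded but grows slowly? Recall that $X$ has the \emph{approximation property} (AP) if for every compact set $C\subseteq X$ and every $\varepsilon>0$ there is a finite rank operator $T$ on $X$ with $\|Tx-x\|\le\varepsilon$ for $x\in C$, and the \emph{metric approximation property} (MAP) if $T$ can moreover be chosen with $\|T\|\le1$. The main theorem of \cite{HAP} is the following.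

\begin{theorem}[\cite{HAP}]\label{thm:hap}
There is a function $f_*:\mathbb N\to[1,\infty)$ with $f_*(n)\to\infty$, growing at an inverse-Ackermann rate, such that every Banach space $X$ with $d_n(X)=O(f_*(n))$ has the AP. Consequently every subspace of such an $X$ has the AP.
\end{theorem}

There are spaces not isomorphic to a Hilbert space, including one with a symmetric basis, that satisfy this growth condition \cite{HAP}. A Banach space $X$ has a \emph{finite dimensional decomposition} (FDD) if there is a sequence $(E_k)$ of finite dimensional subspaces such that every $x\in X$ has a unique representation $x=\sum_kx_k$ with $x_k\in E_k$, the series converging in norm. The partial sum maps $x\mapsto\sum_{k\le n}x_k$ are then uniformly bounded finite rank projections that converge pointwise to the identity (Lemma~\ref{lem:fdd}). Question~11 of \cite{HAP} asks whether a separable space $X$ must have an FDD if $d_n(X)$ goes to infinity sufficiently slowly. Precisely: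

\begin{quote}
Is there a function $f:\mathbb N\to[1,\infty)$ with $f(n)\to\infty$ such that every separable infinite dimensional Banach space $X$ with $d_n(X)=O(f(n))$ has an FDD?
\end{quote}

One might guess that the answer is yes. If $d_n(X)$ is bounded, a separable $X$ is isomorphic to $\ell_2$ and has a basis. If $d_n(X)$ grows slowly, then $X$ has the AP and is reflexive (Lemma~\ref{lem:reflexive}), so it has the MAP by a theorem of Grothendieck: the identity is a pointwise limit of finite rank contractions. It remains to replace these contractions by projections, which in a Hilbert space costs nothing. This last step is what fails.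

\begin{theorem}\label{thm:main}
Let $f:\mathbb N\to[1,\infty)$ satisfy $f(n)\to\infty$. There is a separable infinite dimensional Banach space $Y$ with $d_n(Y)\le7f(n)$ for all $n$ such that no uniformly bounded sequence (or net) of finite rank projections on $Y$ converges to the identity in the weak operator topology. In particular $Y$ has no FDD.
\end{theorem}

Here $P_\gamma\to I$ in the weak operator topology means that $y^*(P_\gamma y)\to y^*(y)$ for all $y\in Y$ and $y^*\in Y^*$. So the answer to the question is negative for every $f$. The proof does not use Theorem~\ref{thm:hap}. Two consequences are proved in Section~\ref{sec:consequences}; only the second relies on Theorem~\ref{thm:hap}.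

\begin{corollary}\label{cor:rates}
For $f:\mathbb N\to[1,\infty)$ the following are equivalent: (a) every separable infinite dimensional $X$ with $d_n(X)=O(f(n))$ has an FDD; (b) $\liminf_nf(n)<\infty$; (c) every separable infinite dimensional $X$ with $d_n(X)=O(f(n))$ is isomorphic to a Hilbert space.
\end{corollary}

\begin{corollary}\label{cor:map}
For every $f:\mathbb N\to[1,\infty)$ with $f(n)\to\infty$ there is a separable reflexive infinite dimensional space $Y$ with $d_n(Y)=O(f(n))$, all of whose subspaces have the MAP, on which no uniformly bounded net of finite rank projections converges to the identity in the weak operator topology. In particular $Y$ has no FDD.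
\end{corollary}

Section~\ref{sec:model} shows the obstruction in a model. Section~\ref{sec:norm} attaches a norm to any family of unit vectors in a Hilbert space and bounds $d_n$. Section~\ref{sec:random} chooses the family at random. Section~\ref{sec:scalars} shows that operators act on each level almost as scalars, and Section~\ref{sec:projections} treats projections, proves Theorem~\ref{thm:main}, and gives a quantitative form of it.

\section{A model with one-dimensional levels}\label{sec:model}

A finite rank operator can fade from the identity to zero in many small steps. A projection has eigenvalues $0$ and $1$ only and has to jump. The following model shows how a jump can be forbidden.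

Let $(e_i)$ be the unit vector basis of $\ell_2$ and $y_i=(e_i+e_{i+1})/\sqrt2$. Let $T$ be an operator on $\ell_2$ of norm at most $K$, where $K\ge1$, and suppose that the $e_i$ and the $y_i$ are approximate eigenvectors: for some $\varepsilon\le1/(64K)$ and scalars $\lambda_i,\mu_i$,
\begin{equation}\label{eq:model}
|Te_i-\lambda_ie_i|\le\varepsilon,\qquad|Ty_i-\mu_iy_i|\le\varepsilon\qquad(i\ge1).
\end{equation}

\emph{Neighboring scalars are close.} The vector $Ty_i=(Te_i+Te_{i+1})/\sqrt2$ is within $\sqrt2\,\varepsilon$ of $(\lambda_ie_i+\lambda_{i+1}e_{i+1})/\sqrt2$ and within $\varepsilon$ of $\mu_iy_i$. Hence $|\lambda_i-\mu_i|^2+|\lambda_{i+1}-\mu_i|^2\le2(1+\sqrt2)^2\varepsilon^2$, and $|\lambda_i-\lambda_{i+1}|\le2(1+\sqrt2)\varepsilon\le5\varepsilon\le\frac18$.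

\emph{For a projection the scalars are close to $0$ or $1$.} Let $T^2=T$. Then $T(Te_i-\lambda_ie_i)=(1-\lambda_i)Te_i$, so $|1-\lambda_i|\,|Te_i|\le K\varepsilon$. Since $|\lambda_i|\le|Te_i|+\varepsilon\le K+1$,
\[
|\lambda_i(1-\lambda_i)|\le|1-\lambda_i|\,\big(|Te_i|+\varepsilon\big)\le K\varepsilon+(K+2)\varepsilon\le4K\varepsilon\le\tfrac1{16}.
\]
One of $|\lambda_i|$, $|1-\lambda_i|$ is at least $\frac12$, so the other is at most $\frac18$.

\emph{Conclusion.} The discs of radius $\frac18$ about $0$ and $1$ are $\frac34$ apart, so all $\lambda_i$ lie in the same disc. If $T$ has finite rank, then $Te_i\to0$, so $\limsup|\lambda_i|\le\varepsilon$ and the disc is the one about $0$. Thus $|\langle Te_1,e_1\rangle|\le\frac18+\varepsilon\le\frac14$: a finite rank projection that satisfies \eqref{eq:model} is far from the identity already on $e_1$.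

No such obstruction exists for operators that are not projections. If $Te_i=\lambda_ie_i$, where $\lambda_i$ decreases from $1$ to $0$ in steps of size at most $\varepsilon$ and is eventually $0$, then $T$ has finite rank, $Te_1=e_1$, and $|Ty_i-\lambda_iy_i|=|\lambda_{i+1}-\lambda_i|/\sqrt2\le\varepsilon$.

To turn the model into a proof we need a norm for which a version of \eqref{eq:model} holds for \emph{every} bounded operator. The plan is to single out ``distinguished'' unit vectors of a Hilbert space $H$ and to define a space $X\subseteq H$ whose unit ball contains them, while each point of the ball is close, in $H$, to the span of a few of them. A bounded operator on $X$ then sends each distinguished vector close to the span of a few distinguished vectors. Three difficulties arise.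
\begin{enumerate}
\item This is weaker than \eqref{eq:model}. The coordinate projection onto the span of $e_1,\dots,e_i$ sends every $e_p$ and every $y_p$ to a multiple of a distinguished vector (for instance $y_i$ to $e_i/\sqrt2$). We therefore replace the lines $\mathbb Ke_i$ by spaces $H_i$ of large dimension and $y_i$ by many random vectors of $H_i\oplus H_{i+1}$. An operator that sends all of them close to spans of few distinguished vectors must be close to a scalar in the mean square sense.
\item An operator on $X$ need not be bounded for the norm of $H$, so the estimate $|T(Te_i-\lambda_ie_i)|\le K\varepsilon$ is not available and has to be replaced.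
\item The error $\varepsilon$ must tend to $0$ with the level, in order to handle all $K$, while $d_n$ must grow as slowly as $f$.
\end{enumerate}

\section{The norm generated by a family of unit vectors}\label{sec:norm}

\subsection{The spaces $X\subseteq H\subseteq Y$}

Let $H$ be a separable infinite dimensional Hilbert space with norm $|\cdot|$ and inner product $\langle\cdot,\cdot\rangle$, linear in the first variable. For an operator $B$ between Hilbert spaces $|B|$ is the operator norm and $\|B\|_{HS}$ the Hilbert--Schmidt norm; $P_V$ is the orthogonal projection onto a finite dimensional subspace $V$; and $\#A$ is the cardinality of a set $A$. Distances written $\operatorname{dist}$ always refer to a Hilbert norm.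

Let $(x_\alpha)_{\alpha\in\Lambda}$ be a countable family of unit vectors of $H$ that contains an orthonormal basis; the $x_\alpha$ are the \emph{distinguished vectors}. For a finite set $A\subseteq\Lambda$ let $W_A=\operatorname{span}\{x_\alpha:\alpha\in A\}$ and $P_A=P_{W_A}$, and put
\[
q_k(y)=\sup_{\#A\le k}|P_Ay|\qquad(y\in H,\ k\ge1).
\]
The seminorm $q_k$ measures how much of $y$ can be captured by $k$ distinguished vectors; $q_1\le q_2\le\dots\le|\cdot|$. Given integers $1=k_0<k_1<\cdots$, chosen below, define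
\begin{equation}\label{eq:norm}
\|y\|^2=\sum_{j\ge0}4^{-j}q_{k_j}(y)^2 .
\end{equation}
This is a norm on $H$, since $q_1(y)=\sup_\alpha|\langle y,x_\alpha\rangle|>0$ for $y\ne0$, and $\|y\|\le(4/3)^{1/2}|y|$, $q_{k_j}\le2^j\|\cdot\|$. Let $Y$ be the completion of $(H,\|\cdot\|)$. It is separable and infinite dimensional.

A functional on $Y$ is determined by its restriction to $H$, which is $|\cdot|$-continuous and hence of the form $\langle\cdot,x\rangle$ with $x\in H$. Let $X$ be the linear subspace of those $x\in H$ for which $\|x\|_X=\sup\{|\langle y,x\rangle|:y\in H,\ \|y\|\le1\}$ is finite. Then $x\mapsto\langle\cdot,x\rangle$ is a conjugate-linear isometry of $X$ onto $Y^*$, and we write $\langle y,x\rangle$ also for $y\in Y$, $x\in X$. Two estimates will be used throughout: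
\begin{align}
|x|&\le2\|x\|_X&&(x\in X),\label{eq:HX}\\
\|w\|_X&\le2^j|w|&&(w\in W_A,\ \#A\le k_j).\label{eq:XH}
\end{align}
The first follows from $|x|^2=\langle x,x\rangle\le\|x\|_X\|x\|\le2\|x\|_X|x|$, the second from $|\langle y,w\rangle|=|\langle P_Ay,w\rangle|\le q_{k_j}(y)|w|\le2^j\|y\|\,|w|$. In particular $W_A\subseteq X$ and $\|x_\alpha\|_X\le1$ for all $\alpha$.

If $\#A\le k_j$, then $|P_Ay|\le2^j\|y\|$ on $H$, so $P_A$ extends to a continuous map from $Y$ to $W_A$, with $\langle P_Ay,w\rangle=\langle y,w\rangle$ for $w\in W_A$ and $|P_{A'}y|\le|P_Ay|$ for $A'\subseteq A$. The same formula defines $q_k$ on $Y$; still $q_{k_j}\le2^j\|\cdot\|$, so each $q_k$ is a continuous seminorm on $Y$. Formula \eqref{eq:norm} holds on $Y$: if $h_n\in H$ and $h_n\to y$ in $Y$, then the sequences $(2^{-j}q_{k_j}(h_n))_j$ are Cauchy in $\ell_2$, because $|q_{k_j}(h_n)-q_{k_j}(h_{n'})|\le q_{k_j}(h_n-h_{n'})$, and they converge coordinatewise to $(2^{-j}q_{k_j}(y))_j$. Finally, every $q_k$ is a norm on $Y$: if $q_1(y)=0$, then $\langle y,x_\alpha\rangle=0$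 for all $\alpha$, so $P_Ay=0$ for all $A$ and $\|y\|=0$.

\subsection{The scales $k_j$}

Let $f_0(n)=\inf_{k\ge n}f(k)$. This function is nondecreasing, $f_0\le f$, and $f_0(n)\to\infty$. Put $\kappa_J=2\cdot4^Jk_{J-1}$ for $J\ge1$. Choose inductively integers $\nu_0\le\nu_1\le\cdots$ with
\begin{equation}\label{eq:nu}
\nu_j\ge j+1,\qquad f_0(\nu_j)\ge2^{j+1},\qquad\nu_j\ge2\kappa_j^{64}\ \ (j\ge1),\qquad\text{and put}\quad k_{j+1}=81^{\nu_j}k_j .
\end{equation}
When $\nu_j$ is chosen, $k_0,\dots,k_j$ are known and $\kappa_j$ depends only on $k_{j-1}$, so the induction is well defined. The second condition is the only place where $f(n)\to\infty$ is used; it yields the bound on $d_n(Y)$. The third is needed only in Section~\ref{sec:random}. The first gives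
\begin{equation}\label{eq:kgrowth}
k_{j+1}\ge2k_j\ \ (j\ge0),\qquad4^Jk_{J-1}\le81^{\nu_{J-1}}k_{J-1}=k_J\ \ (J\ge1).
\end{equation}

\subsection{Distance to Euclidean spaces}

We use the standard volume bound: in a real normed space of dimension $D$, every subset of a ball of radius $R$ contains an $\varepsilon$-net of itself with at most $(1+2R/\varepsilon)^D$ points (take a maximal $\varepsilon$-separated subset and compare the volumes of balls of radius $\varepsilon/2$ and $R+\varepsilon/2$). A space of dimension $n$ over $\mathbb K$ has real dimension at most $2n$.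

The seminorm $q_k$ is a supremum of Hilbertian seminorms. On a subspace of dimension $n$ a single one of them, with $81^n$ times as many vectors, already dominates $q_k$.

\begin{lemma}\label{lem:oneset}
Let $F\subseteq Y$, $\dim F\le n$, and $k\ge1$. There is $A\subseteq\Lambda$ with $\#A\le81^nk$ and $|P_Ay|\ge\frac12q_k(y)$ for all $y\in F$.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be a $\frac14$-net of the unit sphere of the normed space $(F,q_k)$ with $\#\mathcal N\le9^{2n}=81^n$. For $z\in\mathcal N$ take $A_z$ with $\#A_z\le k$ and $|P_{A_z}z|\ge\frac34$, and let $A=\bigcup_zA_z$. If $y\in F$, $q_k(y)=1$, and $z\in\mathcal N$ satisfies $q_k(y-z)\le\frac14$, then $|P_Ay|\ge|P_{A_z}y|\ge|P_{A_z}z|-q_k(y-z)\ge\frac12$.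
\end{proof}

If $81^nk_j\le k_{j+1}$, the Hilbertian seminorm $|P_A\,\cdot|$ obtained for $k=k_j$ lies between $\frac12q_{k_j}$ and $q_{k_{j+1}}$ on $F$, and a shift of the index in \eqref{eq:norm} costs only a factor $4$. So the terms of \eqref{eq:norm} with large $j$ are uniformly Hilbertian on $n$-dimensional subspaces, and only the first few terms contribute to $d_n(Y)$.

\begin{proposition}\label{prop:dn}
For every family $(x_\alpha)$ as above, $d_n(Y)\le7f(n)$ for all $n$.
\end{proposition}

\begin{proof}
Let $F\subseteq Y$, $\dim F=n$, and $j_0=\min\{j:\nu_j\ge n\}$. Then $81^nk_j\le k_{j+1}$ for $j\ge j_0$. Let $A_j$ be the set given by Lemma~\ref{lem:oneset} for $k=k_j$, and put $|y|_F^2=\sum_{j\ge0}4^{-j}|P_{A_j}y|^2$. Then $\|y\|^2\le4|y|_F^2$ on $F$. For $j\ge j_0$ we have $|P_{A_j}y|\le q_{k_{j+1}}(y)$, so these terms contribute at most $\sum_j4\cdot4^{-(j+1)}q_{k_{j+1}}(y)^2\le4\|y\|^2$ to $|y|_F^2$. For $j<j_0$ we have $\#A_j\le81^nk_{j_0}\le k_{j_0+1}$, so $|P_{A_j}y|\le2^{j_0+1}\|y\|$, and these terms contribute at most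 $\frac434^{j_0+1}\|y\|^2$. Thus $|\cdot|_F$ is a Hilbertian norm on $F$.

If $j_0=0$, then $\frac12\|y\|\le|y|_F\le2\|y\|$ and $d(F,\ell_2^n)\le4\le7f(n)$. If $j_0\ge1$, then $d(F,\ell_2^n)\le2(4+\frac{16}34^{j_0})^{1/2}\le2(\frac{19}3)^{1/2}2^{j_0}\le7\cdot2^{j_0}$, and $n>\nu_{j_0-1}$ gives $f(n)\ge f_0(n)\ge f_0(\nu_{j_0-1})\ge2^{j_0}$.
\end{proof}

\begin{example}\label{ex:lorentz}
Let the family consist of an orthonormal basis $(e_t)_{t\ge1}$ only. Then $q_k(y)^2$ is the sum of the $k$ largest of the numbers $|\langle y,e_t\rangle|^2$, and $\|y\|^2=\sum_tw_t(y_t^*)^2$, where $(y^*_t)$ is the decreasing rearrangement of $(|\langle y,e_t\rangle|)$ and $w_t=\sum_{j:\,k_j\ge t}4^{-j}$ decreases to $0$. Finitely supported vectors are dense in $Y$ and coordinate projections are contractions, so $(e_t)$ is a basis of $Y$; the norm is invariant under permutations and changes of sign. If $\|y\|\le|y|_0\le d\|y\|$ on the span of $e_1,\dots,e_n$ with $|\cdot|_0$ Hilbertian, then $nw_1\le\sum_t|e_t|_0^2=\mathbb E|\sum\pm e_t|_0^2\le d^2\sum_{t\le n}w_t=o(n)\,d^2$,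 so $d_n(Y)\to\infty$. Thus the norm \eqref{eq:norm} alone does not exclude a basis. The additional distinguished vectors of Section~\ref{sec:random} will.
\end{example}

\subsection{The unit ball of $X$}

The next lemma is the source of all information on operators: a point of the unit ball of $X$ is close, in $H$, to the span of few distinguished vectors.

\begin{lemma}\label{lem:sparse}
If $\|x\|_X\le1$ and $J\ge1$, there is $A\subseteq\Lambda$ with $\#A\le\kappa_J$ and $\operatorname{dist}(x,W_A)\le8\cdot2^{-J}$.
\end{lemma}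

\begin{proof}
Let $U_j$ be the union of the Hilbert unit balls of the spaces $W_A$, $\#A\le k_j$, let $C_j$ be the closed convex hull of $U_j$ in $H$, and let $B_H$ be the unit ball of $H$. Then $\sup_{c\in C_j}\operatorname{Re}\langle y,c\rangle=q_{k_j}(y)$. For $y\in H$, bounding the $\ell_2$-norm in \eqref{eq:norm} by the $\ell_1$-norm,
\[
\operatorname{Re}\langle y,x\rangle\le\|y\|\le\sum_{j\ge0}2^{-j}q_{k_j}(y)\le\sum_{j<J}2^{-j}q_{k_j}(y)+2^{1-J}|y| .
\]
The right side is $\sup_{c\in C}\operatorname{Re}\langle y,c\rangle$ for $C=\sum_{j<J}2^{-j}C_j+2^{1-J}B_H$. This set is convex and, as a finite sum of weakly compact sets, weakly compact, hence closed. By the Hahn--Banach separation theorem $x\in C$, say $x=\sum_{j<J}2^{-j}c_j+2^{1-J}b$.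

We apply Maurey's averaging argument to each $c_j$. Choose a convex combination $c'=\sum_pt_pu_p$ of points $u_p\in U_j$ with $|c_j-c'|\le2^{-J}$, and let $\xi_1,\dots,\xi_M$, $M=4^J$, be independent random vectors with $\Pr(\xi_r=u_p)=t_p$. The vectors $\xi_r-c'$ are independent and centered, so $\mathbb E|\frac1M\sum_r\xi_r-c'|^2=\frac1M\mathbb E|\xi_1-c'|^2\le\frac1M$. Hence some average of $4^J$ points of $U_j$ is within $2\cdot2^{-J}$ of $c_j$, and it lies in a space $W_{A_j}$ with $\#A_j\le4^Jk_j$. Let $A=\bigcup_{j<J}A_j$. By \eqref{eq:kgrowth}, $\#A\le4^J\sum_{j<J}k_j\le4^J\cdot2k_{J-1}=\kappa_J$, and $\operatorname{dist}(x,W_A)\le\sum_{j<J}2^{-j}\cdot2\cdot2^{-J}+2\cdot2^{-J}\le6\cdot2^{-J}$.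
\end{proof}

The second lemma will deal with difficulty (2) of Section~\ref{sec:model}. For $y\in Y$ and $J\ge1$ let $\|y\|_{\ge J}^2=\sum_{j\ge J}4^{-j}q_{k_j}(y)^2$. This is a norm on $Y$ and $\|\cdot\|_{\ge J}\le\|\cdot\|$. A functional in the unit ball of $X$ whose Hilbert norm is of order $2^{-J}$ is bounded for this smaller norm.

\begin{lemma}\label{lem:tail}
Let $J\ge1$, $\beta>0$, $x\in X$, $\|x\|_X\le\beta$ and $|x|\le\beta2^{-J}$. Then $|\langle y,x\rangle|\le4\beta\|y\|_{\ge J}$ for all $y\in Y$.
\end{lemma}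

\begin{proof}
Both sides are continuous on $Y$, so we may take $y\in H\setminus\{0\}$. Put $q=q_{k_J}(y)>0$. We split $y=P_Ay+r$ so that $r$ is small for the first $J$ terms of \eqref{eq:norm}, and we pair $x$ with $P_Ay$ in $H$ and with $r$ in the duality of $X$ and $Y$.

Start with $A=\emptyset$. As long as $r=y-P_Ay$ satisfies $q_{k_{J-1}}(r)>2^{-J}q$, choose $A'$ with $\#A'\le k_{J-1}$ and $|P_{A'}r|>2^{-J}q$, and replace $A$ by $A\cup A'$. We have $P_{A\cup A'}y=P_Ay+P_{A\cup A'}r$. The sum is orthogonal, because $r\perp W_A$ implies $P_{A\cup A'}r\perp W_A$, and $|P_{A\cup A'}r|\ge|P_{A'}r|$. So each step increases $|P_Ay|^2$ by more than $4^{-J}q^2$. After $4^J$ steps we would have $\#A\le4^Jk_{J-1}\le k_J$ and $|P_Ay|>q$, contrary to the definition of $q$. Hence the procedure stops with $\#A\le k_J$, $|P_Ay|\le q$ and $q_{k_{J-1}}(r)\le2^{-J}q$.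

For $j<J$ we have $q_{k_j}(r)\le2^{-J}q$. For $j\ge J$ we have $q_{k_j}(r)\le q_{k_j}(y)+|P_Ay|\le2q_{k_j}(y)$. Since $2^{-J}q\le\|y\|_{\ge J}$, this gives $\|r\|^2\le\frac434^{-J}q^2+4\|y\|_{\ge J}^2\le6\|y\|_{\ge J}^2$, and
\[
|\langle y,x\rangle|\le\|r\|\,\|x\|_X+|P_Ay|\,|x|\le\sqrt6\,\beta\|y\|_{\ge J}+\beta2^{-J}q\le4\beta\|y\|_{\ge J}.\qedhere
\]
\end{proof}

\section{The random family}\label{sec:random}

\subsection{Levels and parameters}

Let $n_1\ge8^8$ be a large absolute constant, $n_{i+1}=n_i^8$, and $H=\bigoplus_{i\ge1}H_i$ an orthogonal sum with $\dim H_i=n_i$. Let $(e^i_t)_{t\le n_i}$ be an orthonormal basis of $H_i$. Let $Q_i$, $Q_{<i}$, $Q_{\ge i}$ be the orthogonal projections onto $H_i$, $H_{<i}=\bigoplus_{p<i}H_p$, $H_{\ge i}=\bigoplus_{p\ge i}H_p$. Put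
\[
F_i=H_i\oplus H_{i+1},\qquad Q_{F_i}=Q_i+Q_{i+1},\qquad N_i=n_i+n_{i+1}\le2n_i^8,\qquad m_i=N_i^3,\qquad m_0=0 .
\]
The distinguished vectors are all the $e^i_t$ and all the vectors
\[
y^i_l=(a^i_l+b^i_l)/\sqrt2\in F_i\qquad(i\ge1,\ l\le m_i),
\]
where $a^i_l$ and $b^i_l$ are uniformly distributed on the unit spheres of $H_i$ and $H_{i+1}$, respectively, and all of them are independent. Consecutive blocks $F_i$ and $F_{i+1}$ overlap in $H_{i+1}$; this will link the scalar of one level to that of the next.

To level $i$ we attach the scale $J_i$, the largest $J\ge1$ with $\kappa_J^8\le n_i$. It exists since $\kappa_1=8$ and $\kappa_J$ increases to infinity; $J_i$ is nondecreasing and $J_i\to\infty$. Put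
\[
s_i=\kappa_{J_i},\qquad\eta_i=8\cdot2^{-J_i},\qquad\Theta_i=8\cdot2^{J_i}.
\]
By Lemma~\ref{lem:sparse}, points of the unit ball of $X$ are within $\eta_i$ of spans of $s_i$ distinguished vectors; $\Theta_i$ will bound operators on $F_i$ in the Hilbert norm. From $s_i=2\cdot4^{J_i}k_{J_i-1}$,
\begin{equation}\label{eq:param}
8\le s_i\le n_i^{1/8},\qquad\eta_i\le4,\qquad4\le\Theta_i/\eta_i=4^{J_i}\le s_i/2,\qquad4^{J_i}\eta_i^2=64 .
\end{equation}
So at scale $J_i$ the number $s_i$ is tiny compared with $\dim H_i$. Two scales later the situation is reversed: maximality of $J_i$ gives $n_i<\kappa_{J_i+1}^8$, so $N_i\le2\kappa_{J_i+1}^{64}\le\nu_{J_i+1}$ by the third condition in \eqref{eq:nu}, and therefore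
\begin{equation}\label{eq:param2}
81^{N_i}k_j\le k_{j+1}\quad(j\ge J_i+1),\qquad N_i\le k_{J_i+2}.
\end{equation}
As $F_i$ is spanned by $N_i$ distinguished vectors $e$, \eqref{eq:XH} gives $F_i\subseteq X$ and
\begin{equation}\label{eq:Fi}
\|h\|_X\le2^{J_i+2}|h|\qquad(h\in F_i).
\end{equation}

Let $\mathbf y=(\mathbf a+\mathbf b)/\sqrt2$ denote a further random vector with the law of $y^i_l$, independent of the family; the level $i$ will be clear from the context. For a linear map $B$ from $F_i$ to a Hilbert space put $\sigma_i(B)=(\mathbb E|B\mathbf y|^2)^{1/2}$. This is a seminorm in $B$, $\sigma_i(B)\le|B|$, and $\sigma_i(B)^2=\sigma_i(\Pi B)^2+\sigma_i((1-\Pi)B)^2$ for an orthogonal projection $\Pi$ in the target space. For $g\in F_i$ let $gg^*$ be the operator $h\mapsto\langle h,g\rangle g$. By invariance $\mathbb E\,\mathbf a\mathbf a^*=n_i^{-1}Q_i$ and $\mathbb E\,\mathbf b\mathbf b^*=n_{i+1}^{-1}Q_{i+1}$, and the mixed terms vanish because $\mathbf a,\mathbf b$ are independent and centered. Hence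
\begin{equation}\label{eq:sigma}
\sigma_i(B)^2=\frac12\Big(\frac1{n_i}\sum_t|Be^i_t|^2+\frac1{n_{i+1}}\sum_t|Be^{i+1}_t|^2\Big).
\end{equation}
Each of the two sums is a squared Hilbert--Schmidt norm, so it is at most $\operatorname{rank}(B)|B|^2$, and
\begin{equation}\label{eq:rank}
\sigma_i(B)^2\le\operatorname{rank}(B)\,|B|^2/n_i .
\end{equation}

\subsection{Tools}

We use L\'evy's concentration inequality (see e.g.\ \cite{Ledoux}): there is an absolute constant $c_0>0$ such that for $n\ge2$, every real valued $L$-Lipschitz function $g$ on the unit sphere of $\mathbb K^n$ with the uniform measure satisfies $\Pr(|g-\mathbb Eg|\ge u)\le2e^{-c_0nu^2/L^2}$ for all $u>0$.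

\begin{lemma}\label{lem:tools}
(i) If $u$ is uniform on the unit sphere of $\mathbb K^n$, $|v|\le1$ and $t>0$, then $\Pr(|\langle u,v\rangle|\ge t)\le2e^{-nt^2/4}$.

(ii) Let $c'=c_0/64$. If $B$ is a linear map from $F_i$ to a Hilbert space, $|B|\le L$ and $\sigma=\sigma_i(B)$, then $\Pr(|B\mathbf y|\le\sigma/2)\le4\exp(-c'n_i\sigma^2/L^2)$.
\end{lemma}

\begin{proof}
(i) We may take $|v|=1$, and then $|\langle u,v\rangle|$ has the law of $|u_1|$. Let $\gamma$ be a standard Gaussian vector in $\mathbb K^n$ with $\mathbb E|\gamma_1|^2=1$. Then $\gamma/|\gamma|$ is uniform on the sphere and independent of $|\gamma|$, so $\mathbb E|\gamma_1|^{2k}=\mathbb E|u_1|^{2k}\,\mathbb E|\gamma|^{2k}\ge n^k\,\mathbb E|u_1|^{2k}$ by Jensen's inequality. Summing the exponential series, $\mathbb Ee^{n|u_1|^2/4}\le\mathbb Ee^{|\gamma_1|^2/4}$, which is $\sqrt2$ in the real case and $\frac43$ in the complex case, where $|\gamma_1|^2$ is exponential with mean $1$. Apply Markov's inequality.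

(ii) The function $g(\mathbf a,\mathbf b)=|B\mathbf y|$ is $L$-Lipschitz in each variable, and so is $\bar g(\mathbf b)=\mathbb E_{\mathbf a}\,g$ as a function of $\mathbf b$. L\'evy's inequality for $g-\bar g$ with $\mathbf b$ fixed and for $\bar g-\mathbb Eg$ gives $\Pr(|g-\mathbb Eg|\ge2u)\le4e^{-c_0n_iu^2/L^2}$. Hence
\[
\operatorname{Var}g=\int_0^\infty\Pr\big(|g-\mathbb Eg|^2\ge t\big)\,dt\le\int_0^\infty4e^{-c_0n_it/(4L^2)}\,dt=\frac{16L^2}{c_0n_i},
\]
while $\mathbb Eg^2=\sigma^2$. If $16L^2/(c_0n_i)\le\frac7{16}\sigma^2$, then $\mathbb Eg\ge\frac34\sigma$, and the claim follows with $2u=\sigma/4$. Otherwise $c'n_i\sigma^2/L^2<\frac47<\log4$, and the asserted bound exceeds $1$.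
\end{proof}

\begin{lemma}\label{lem:gram}
Let $z_1,\dots,z_k$ be unit vectors in a Hilbert space with $|\langle z_p,z_{p'}\rangle|\le\rho$ for $p\ne p'$, and let $k\rho\le\delta\le\frac12$. Let $V$ be their span.
\begin{enumerate}
\item[(a)] $\frac12|c|^2\le|\sum_pc_pz_p|^2\le2|c|^2$ for $c\in\mathbb K^k$.
\item[(b)] If $c,d\in\mathbb K^k$ have disjoint supports, then $|\langle\sum_pc_pz_p,\sum_pd_pz_p\rangle|\le\delta|c|\,|d|$.
\item[(c)] $|P_Vh|^2\le2\sum_p|\langle h,z_p\rangle|^2$ for every vector $h$.
\end{enumerate}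
\end{lemma}

\begin{proof}
The Gram matrix is $I+\Gamma$ with $|\Gamma|\le\|\Gamma\|_{HS}\le k\rho\le\delta$. This gives (a) and (b). For (c), a unit vector $v=\sum_pc_pz_p$ has $|c|\le\sqrt2$ by (a), so $|\langle h,v\rangle|\le\sqrt2\,(\sum_p|\langle h,z_p\rangle|^2)^{1/2}$.
\end{proof}

We also need Tur\'an's theorem in the following form: a graph with $m$ vertices and at most $sm$ edges has an independent set of at least $m/(2s+1)$ vertices. Indeed, order the vertices at random and keep those that precede all their neighbors. The kept set is independent, and its expected size is $\sum_v(d_v+1)^{-1}\ge m^2/\sum_v(d_v+1)\ge m/(2s+1)$, where $d_v$ are the degrees.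

\subsection{Four properties of a typical family}

The distinguished vectors are not nearly orthogonal across levels in a form that is convenient at level $i$, because lower levels have small dimension. We therefore project the lower levels away. For $i\ge1$ let $\mathcal Z_i$ be the indexed family consisting of the $b^{i-1}_l$ ($l\le m_{i-1}$), the $y^p_l$ ($p\ge i$), and the $e^p_t$ ($p\ge i$). These are unit vectors of $H_{\ge i}$. The projection $Q_{\ge i}$ fixes $y^p_l$ and $e^p_t$ for $p\ge i$, sends $y^{i-1}_l$ to $b^{i-1}_l/\sqrt2$, and annihilates all other distinguished vectors. Hence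
\begin{equation}\label{eq:Z}
Q_{\ge i}W_A\ \text{is spanned by at most }\#A\text{ members of }\mathcal Z_i .
\end{equation}

\begin{proposition}\label{prop:random}
If $n_1$ exceeds an absolute constant, the vectors $a^i_l,b^i_l$ can be chosen so that the following hold for all $i\ge1$.
\begin{enumerate}
\item[(R1)] $|\langle u,v\rangle|\le n_i^{-1/4}$ for distinct members $u,v$ of $\mathcal Z_i$.
\item[(R2)] $\frac12\sigma_i(B)^2\le\frac1{m_i}\sum_l|By^i_l|^2\le2\sigma_i(B)^2$ for every linear map $B$ from $F_i$ to a Hilbert space.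
\item[(R3)] Let $S:F_i\to F_i$ be linear with $|S|\le\Theta_i$. If for each $l\le m_i$ there is $A_l\subseteq\Lambda$ with $\#A_l\le s_i$ and $\operatorname{dist}(Sy^i_l,Q_{F_i}W_{A_l})\le\eta_i$, then $\sigma_i(S-\lambda)\le8\eta_i$ for some $\lambda\in\mathbb K$.
\item[(R4)] Let $r_i=s_iN_i$ and let $S:F_i\to\mathbb K^{r_i}$ be linear with $|S|\le2\Theta_i$. If each $Sy^i_l$, $l\le m_i$, is within $4\eta_i$ of a vector with at most $s_i$ nonzero coordinates, then $\sigma_i(S)\le12\eta_i$.
\end{enumerate}
\end{proposition}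

Property (R3) is the substitute for \eqref{eq:model}. Scalars cannot be excluded in it, since $A_l$ may contain the index of $y^i_l$ itself; in (R4) the target vectors are fixed, and the conclusion is that $S$ is small. The balance behind both is the same. The operators $S$ are described, up to $\eta_i$, by about $N^2\log s$ units of entropy, and the sets $A_l$ by about $ms\log n$. An operator that is far from scalars sends one random vector close to a given subspace of dimension $s$ with probability at most $e^{-n^{2/3}}$, and at least $m/(2s+1)$ of these events are independent. Since $m=N^3$ and $s\le n^{1/8}$, the gain $mn^{2/3}/(2s+1)$ exceeds both costs.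

\begin{proof}
We cover the failure of each property by an event of small probability. Fix $i$ and write $n,N,m,s,r,\eta,\Theta,\sigma$ for $n_i,N_i,m_i,s_i,r_i,\eta_i,\Theta_i,\sigma_i$. ``For large $n$'' means for $n$ larger than an absolute constant; about $s,\eta,\Theta$ we use only \eqref{eq:param}, so the constant does not depend on $f$. Note that $m_{i-1}+m_i+n_i\le n^{25}$, because $m_i\le8n^{24}$.

\medskip\noindent\emph{(R1).} Let $\mathcal Y_p$ be the family of the $b^{p-1}_l$, $a^p_l$, $e^p_t$, which are unit vectors of $H_p$. It suffices that for every $p$ distinct members of $\mathcal Y_p$ have inner products of modulus at most $n_p^{-1/4}$. Indeed, let $u,v$ be distinct members of $\mathcal Z_i$. If $u=y^p_l$ and $v=y^p_{l'}$, then $\langle u,v\rangle=\frac12(\langle a^p_l,a^p_{l'}\rangle+\langle b^p_l,b^p_{l'}\rangle)$, half the sum of an inner product in $\mathcal Y_p$ and one in $\mathcal Y_{p+1}$. In all other cases $u$ and $v$ have nonzero components in at most one common level $H_p$, $p\ge i$, and $\langle u,v\rangle$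 is $0$ or an inner product of distinct members of $\mathcal Y_p$ times $1$, $2^{-1/2}$ or $\frac12$. Two distinct $e$'s are orthogonal. In every other pair from $\mathcal Y_i$, one vector is uniform on the sphere of $H_i$ and independent of the other. By Lemma~\ref{lem:tools}(i) the condition fails for $\mathcal Y_i$ with probability at most $2n^{50}e^{-\sqrt n/4}\le1/n$ for large $n$.

\medskip\noindent\emph{(R2).} Put $g_l=\sqrt{n_i}\,a^i_l+\sqrt{n_{i+1}}\,b^i_l$. Then $|g_l|^2=N$ and $\mathbb E\,g_lg_l^*=I$ on $F_i$. Let $M=\frac1m\sum_lg_lg_l^*-I$, an average of independent centered random operators. Then $\mathbb E\|M\|_{HS}^2\le\frac1m\mathbb E\|g_1g_1^*\|_{HS}^2=N^2/m=1/N$, so $\Pr(\|M\|_{HS}>\frac12)\le4/N$. Suppose $\|M\|_{HS}\le\frac12$. With $D=n_i^{-1/2}Q_i+n_{i+1}^{-1/2}Q_{i+1}$ we have $y^i_l=Dg_l/\sqrt2$. For $\Phi=(BD)^*(BD)\ge0$ this gives $|By^i_l|^2=\frac12\operatorname{tr}(\Phi g_lg_l^*)$. Hence $\sigma(B)^2=\frac12\operatorname{tr}\Phi$ and $\frac1m\sum_l|By^i_l|^2=\frac12\operatorname{tr}\Phi+\frac12\operatorname{tr}(\Phi M)$,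 where $|\operatorname{tr}(\Phi M)|\le|M|\operatorname{tr}\Phi\le\frac12\operatorname{tr}\Phi$.

\medskip\noindent\emph{(R3), one vector.} Call an operator $S'$ on $F_i$ \emph{far} if $|S'|\le\Theta$ and $\sigma(S'-\lambda)>7\eta$ for all $\lambda\in\mathbb K$. We claim that for large $n$, for every far $S'$ and every fixed $V\subseteq F_i$ with $\dim V\le s$,
\begin{equation}\label{eq:onevector}
\Pr\big(\operatorname{dist}(S'\mathbf y,V+\mathbb K\mathbf y)\le2\eta\big)\le e^{-n^{2/3}} .
\end{equation}
If $|P_V\mathbf y|\ge\frac12$, then some vector $v$ of a fixed orthonormal basis of $V$ has $|\langle\mathbf y,v\rangle|\ge1/(2\sqrt s)$, so $|\langle\mathbf a,Q_iv\rangle|$ or $|\langle\mathbf b,Q_{i+1}v\rangle|$ is at least $(8s)^{-1/2}$. By Lemma~\ref{lem:tools}(i), $\Pr(|P_V\mathbf y|\ge\frac12)\le4se^{-n/(32s)}$.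

Suppose $|P_V\mathbf y|<\frac12$ and the event in \eqref{eq:onevector} occurs. Then there is $t\in\mathbb K$ with $|(1-P_V)(S'-t)\mathbf y|\le2\eta$. Since $|(1-P_V)\mathbf y|\ge\frac12$, we get $\frac12|t|\le\Theta+2\eta$. Fix an $\eta$-net of the disc $\{|t|\le2\Theta+4\eta\}$ with at most $(9+4\Theta/\eta)^2\le(9+2s)^2$ points. For a point $t'$ of the net with $|t-t'|\le\eta$, the operator $B=(1-P_V)(S'-t')$ satisfies $|B\mathbf y|\le3\eta$. Now fix any $t'$ in the net. We have $|B|\le|S'-t'|\le3\Theta+4\eta\le7\Theta$, and by \eqref{eq:rank} and \eqref{eq:param}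
\[
\sigma\big(P_V(S'-t')\big)^2\le49s\Theta^2/n\le13s^3\eta^2/n\le\eta^2 .
\]
So $\sigma(B)^2\ge49\eta^2-\eta^2>(6\eta)^2$. Lemma~\ref{lem:tools}(ii) with $L=7\Theta$ gives $\Pr(|B\mathbf y|\le3\eta)\le4\exp(-\frac{36}{49}c'n\eta^2/\Theta^2)$. Since $n\eta^2/\Theta^2\ge4n/s^2\ge4n^{3/4}$ and $n/s\ge n^{7/8}$, the probability in \eqref{eq:onevector} is at most $4se^{-n^{7/8}/32}+4(9+2s)^2e^{-2c'n^{3/4}}$, which is at most $e^{-n^{2/3}}$ for large $n$.

\medskip\noindent\emph{(R3), reduction to finitely many independent events.} Let $\Lambda_i$ be the set of indices of the vectors $e^i_t,e^{i+1}_t,y^{i-1}_l,y^i_l,y^{i+1}_l$. For $\alpha\notin\Lambda_i$ we have $Q_{F_i}x_\alpha=0$. As $m_{i+1}\le(2n^{64})^3=8n^{192}$, we have $\#\Lambda_i\le n^{200}$. Let $\alpha(l)$ be the index of $y^i_l$. Fix an $\eta$-net, in the operator norm, of $\{S:|S|\le\Theta\}$ with at most $(1+2\Theta/\eta)^{2N^2}\le(1+s)^{2N^2}$ points.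

Suppose that $S$ satisfies the hypothesis of (R3) and $\sigma(S-\lambda)>8\eta$ for all $\lambda$. We may take $A_l\subseteq\Lambda_i$. Let $S'$ be a point of the net with $|S-S'|\le\eta$. Then $S'$ is far, and $\operatorname{dist}(S'y^i_l,Q_{F_i}W_{A_l})\le2\eta$. The subspace attached to $l$ may depend on other vectors $y^i_{l'}$, so these events are not independent. To decouple them, join $l\ne l'$ by an edge if $\alpha(l')\in A_l$ or $\alpha(l)\in A_{l'}$. There are at most $sm$ edges, so there is an independent set $I$ with $\#I=\lceil m/(2s+1)\rceil$. For $l\in I$ the set $A'_l=A_l\setminus\{\alpha(l)\}$ contains no $\alpha(l')$ with $l'\in I$, and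
\begin{equation}\label{eq:star}
\operatorname{dist}\big(S'y^i_l,\,V_l+\mathbb Ky^i_l\big)\le2\eta,\qquad V_l=Q_{F_i}W_{A'_l},\quad\dim V_l\le s .
\end{equation}
Thus the failure of (R3) is contained in the union, over all triples $(S',I,(A'_l)_{l\in I})$ with $S'$ a far point of the net, $\#I=\lceil m/(2s+1)\rceil$, $A'_l\subseteq\Lambda_i\setminus\alpha(I)$ and $\#A'_l\le s$, of the events that \eqref{eq:star} holds for all $l\in I$. Fix a triple and condition on all random vectors except $a^i_l,b^i_l$, $l\in I$. Then the $V_l$ are fixed and the events \eqref{eq:star}, $l\in I$, are independent, so by \eqref{eq:onevector} their intersection has probability at most $\exp(-mn^{2/3}/(2s+1))$. There are at most $2^m$ sets $I$, and at most $(n^{200}+1)^s$ choices for each $A'_l$. The logarithm of the probability of the union is at most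
\[
2N^2\log(1+s)+m\Big(1+s\log(n^{200}+1)-\frac{n^{2/3}}{2s+1}\Big)\le2N^2\log(1+s)-2m\le-m
\]
for large $n$: we have $n^{2/3}/(2s+1)\ge\frac13n^{13/24}$, which exceeds $3+n^{1/8}\log(n^{200}+1)$, and $m=N^3\ge2N^2\log(1+s)$.

\medskip\noindent\emph{(R4).} Fix an $\eta$-net of $\{S:F_i\to\mathbb K^r,\ |S|\le2\Theta\}$ with at most $(1+4\Theta/\eta)^{2Nr}\le(1+2s)^{2N^2s}$ points. If the hypothesis holds and $\sigma(S)>12\eta$, there are a point $S'$ of the net with $\sigma(S')>11\eta$ and coordinate subspaces $V_l\subseteq\mathbb K^r$, $\dim V_l\le s$, with $|(1-P_{V_l})S'y^i_l|\le5\eta$ for all $l\le m$. Fix such an $S'$, a coordinate subspace $V$ with $\dim V\le s$, and $B=(1-P_V)S'$. By \eqref{eq:rank}, $\sigma(P_VS')^2\le4s\Theta^2/n\le s^3\eta^2/n\le\eta^2$, so $\sigma(B)^2\ge120\eta^2>(10\eta)^2$. Lemma~\ref{lem:tools}(ii) with $L=2\Theta$ gives $\Pr(|B\mathbf y|\le5\eta)\le4\exp(-25c'n\eta^2/\Theta^2)\le4e^{-100c'n^{3/4}}\le e^{-n^{2/3}}$ for large $n$. For fixed $S'$ and $(V_l)_{l\le m}$ the $m$ events are independent, and there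 are at most $(sN+1)^s$ choices for each $V_l$. The logarithm of the failure probability is at most $2N^2s\log(1+2s)+ms\log(sN+1)-mn^{2/3}$. For large $n$ the first term is at most $m=N^3$, because $N\ge n^8$, and $s\log(sN+1)\le n^{1/8}\log(2n^9+1)\le n^{2/3}-2$; so the sum is at most $-m$.

\medskip The failure probabilities at level $i$ add up to at most $1/n_i+4/N_i+2e^{-m_i}\le3/n_i$, and $\sum_i3/n_i\le6/n_1<1$.
\end{proof}

From now on the family is fixed as in Proposition~\ref{prop:random}, $Y$ and $X$ are the corresponding spaces, and expectations refer to $\mathbf y$ only. A distinguished vector has $\|x_\alpha\|\ge q_1(x_\alpha)=1$. A random unit vector of $F_i$ is invisible to the first $J_i$ terms of \eqref{eq:norm} and is therefore short in $Y$.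

\begin{lemma}\label{lem:short}
For every $i$, $\ \mathbb E\|\mathbf y\|^2\le8\cdot4^{-J_i}$.
\end{lemma}

\begin{proof}
Let $J=J_i$, $k=k_{J-1}$, $n=n_i$, so that $2k4^J=s_i\le n^{1/8}$. For a unit vector $a\in H_i$, splitting \eqref{eq:norm} at $j=J$ gives $\|a\|^2\le\frac43(q_k(a)^2+4^{-J})$. Let $\#A\le k$. Then $W_A\subseteq H_{<i}\oplus Q_{\ge i}W_A$ and $a\perp H_{<i}$, so $|P_Aa|\le|P_Va|$ for $V=Q_{\ge i}W_A$. By \eqref{eq:Z}, (R1), and Lemma~\ref{lem:gram}(c), which applies since $kn^{-1/4}\le\frac12$,
\[
q_k(a)^2\le2k\sup_{z\in\mathcal Z_i}|\langle a,z\rangle|^2 .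
\]
Only the members $b^{i-1}_l,y^i_l,e^i_t$ of $\mathcal Z_i$ have a nonzero component in $H_i$, and there are at most $n^{25}$ of them. By Lemma~\ref{lem:tools}(i), outside an event of probability at most $2n^{25}e^{-\sqrt n/4}\le1/n\le4^{-J}$ the supremum for $a=\mathbf a$ is at most $n^{-1/2}$, and then $q_k(\mathbf a)^2\le2kn^{-1/2}\le4^{-J}$. Always $q_k(\mathbf a)\le1$. Hence $\mathbb E\,q_k(\mathbf a)^2\le2\cdot4^{-J}$ and $\mathbb E\|\mathbf a\|^2\le4\cdot4^{-J}$. This estimate at level $i+1$ applies to $\mathbf b$, which is uniform on the sphere of $H_{i+1}$, and gives $\mathbb E\|\mathbf b\|^2\le4\cdot4^{-J_{i+1}}\le4\cdot4^{-J}$. Finally $\|\mathbf y\|^2\le\frac12(\|\mathbf a\|+\|\mathbf b\|)^2\le\|\mathbf a\|^2+\|\mathbf b\|^2$.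
\end{proof}

\section{Operators act on each level almost as scalars}\label{sec:scalars}

Let $P$ be a bounded operator on $Y$ with $\|P\|\le K$, $K\ge1$. Its adjoint corresponds to the operator $T$ on $X$ defined by $\langle Py,x\rangle=\langle y,Tx\rangle$ for $y\in Y$, $x\in X$. The map $T$ is linear, $\|Tx\|_X\le K\|x\|_X$, $\operatorname{rank}T=\operatorname{rank}P$, and $T^2=T$ if $P^2=P$. We view $T|_{F_i}$ as a map from $F_i$ to $H$. By \eqref{eq:HX} and \eqref{eq:Fi},
\begin{equation}\label{eq:TH}
|Th|\le2K\|h\|_X\le K\Theta_i|h|\qquad(h\in F_i).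
\end{equation}
Let $\tau_i=n_i^{-1}\operatorname{tr}(Q_iT|_{H_i})=n_i^{-1}\sum_t\langle Te^i_t,e^i_t\rangle$.

\begin{proposition}\label{prop:scalar}
For every $i$ there is $\lambda_i\in\mathbb K$ such that $\Delta_i=(T-\lambda_i)|_{F_i}$ satisfies:
\begin{enumerate}
\item[(a)] $\sigma_i(Q_{F_i}\Delta_i)\le8K\eta_i$, $\ \sigma_i(\Delta_i)^2\le690K^2\eta_i^2$, and $|\lambda_i|\le50K$;
\item[(b)] $|\tau_i-\lambda_i|\le12K\eta_i$ and $|\lambda_i-\lambda_{i+1}|\le24K\eta_i$.
\end{enumerate}
\end{proposition}

\begin{proof}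
Write $s,r,\eta,\Theta,\sigma,\Delta$ without the index $i$, and put $T_1=T/K$. Since $\|T_1x_\alpha\|_X\le1$, Lemma~\ref{lem:sparse} with $J=J_i$ shows:
\begin{equation}\label{eq:sparseT}
\text{for every }\alpha\in\Lambda\text{ there is }A\subseteq\Lambda\text{ with }\#A\le s\text{ and }\operatorname{dist}(T_1x_\alpha,W_A)\le\eta .
\end{equation}
We estimate the components of $T$ in $F_i$, $H_{<i}$ and $H_{\ge i+2}$ separately.

\medskip\noindent\emph{Component in $F_i$.} By \eqref{eq:TH} and \eqref{eq:sparseT}, $S=Q_{F_i}T_1|_{F_i}$ satisfies the hypothesis of (R3). If $\sigma(S-\lambda)\le8\eta$, put $\lambda_i=K\lambda$; then $\sigma(Q_{F_i}\Delta)\le8K\eta$.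

\medskip\noindent\emph{Component in $H_{<i}$.} It vanishes for $i=1$. For $i\ge2$ we have $\dim H_{<i}\le2n_{i-1}=2n_i^{1/8}$, so \eqref{eq:rank}, \eqref{eq:TH} and \eqref{eq:param} give
\[
\sigma(Q_{<i}T)^2\le2n_i^{1/8}K^2\Theta^2/n_i\le K^2\eta^2\cdot\tfrac12s^2n_i^{-7/8}\le K^2\eta^2 .
\]

\medskip\noindent\emph{Component in $H_{\ge i+2}$.} Let $R=Q_{\ge i+2}T_1|_{F_i}$, so $|R|\le\Theta$. The target is infinite dimensional and contains infinitely many distinguished vectors, so no union bound applies directly. The basis vectors $e$ are distinguished for this reason: they show that, up to a small error, $R$ takes values in the span of $r=sN_i$ members of $\mathcal Z_{i+2}$. These are nearly orthogonal, so they can be replaced by the coordinate vectors of $\mathbb K^r$, and then (R4) applies.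

By \eqref{eq:sparseT} and \eqref{eq:Z}, for each $x$ among the $e^i_t,e^{i+1}_t,y^i_l$ there is a subfamily $\mathcal D(x)\subseteq\mathcal Z_{i+2}$ with $\#\mathcal D(x)\le s$ and $\operatorname{dist}(Rx,\operatorname{span}\mathcal D(x))\le\eta$. Let $\mathcal B$ be the union of the $\mathcal D(e)$ over the $N_i$ basis vectors $e$ of $F_i$, so $\#\mathcal B\le r$, and let $U=\operatorname{span}\mathcal B$. Then $|(R-P_UR)e|=\operatorname{dist}(Re,U)\le\eta$ for these $e$, and \eqref{eq:sigma} gives $\sigma(R-P_UR)\le\eta$.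

By (R1), Lemma~\ref{lem:gram} applies to any at most $r+s$ members of $\mathcal Z_{i+2}$ with
\[
\delta=(r+s)\,n_{i+2}^{-1/4}\le2sN_in_{i+1}^{-2}\le\frac{4s}{n_{i+1}}\le\frac1s\le\frac\eta{2\Theta}\le\frac12 ,
\]
where we used $N_i\le2n_{i+1}$, $4s^2\le n_{i+1}$, and \eqref{eq:param}. Let $y=y^i_l$, $\mathcal D=\mathcal D(y)$, and let $w$ be the orthogonal projection of $Ry$ onto $\operatorname{span}\mathcal D$. Then $|Ry-w|\le\eta$ and $|w|\le\Theta$. Write $w=w_1+w_2$ with $w_1\in\operatorname{span}(\mathcal D\cap\mathcal B)$ and $w_2\in\operatorname{span}(\mathcal D\setminus\mathcal B)$. By Lemma~\ref{lem:gram}(a), the coefficient vector of $w$ with respect to $\mathcal D$ has norm at most $\sqrt2\,\Theta$, hence so has that of $w_2$, and a unit vector $u\in U$ has a coefficient vector of norm at most $\sqrt2$ with respect to $\mathcal B$. Lemma~\ref{lem:gram}(b) for the family $\mathcal D\cup\mathcal B$ gives $|\langle w_2,u\rangle|\le2\delta\Theta\le\eta$, that is, $|P_Uw_2|\le\eta$. Since $P_URy=w_1+P_U(Ry-w)+P_Uw_2$, we get $|P_URy-w_1|\le2\eta$.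

Let $\iota:U\to\mathbb K^r$ be the linear map that sends the members of $\mathcal B$ to distinct unit coordinate vectors. By Lemma~\ref{lem:gram}(a), $\frac12|u|\le|\iota u|\le2|u|$ on $U$. The map $S=\iota P_UR$ has $|S|\le2\Theta$, and $Sy^i_l$ is within $4\eta$ of $\iota w_1$, which has at most $s$ nonzero coordinates. By (R4), $\sigma(S)\le12\eta$, so $\sigma(P_UR)\le24\eta$ and $\sigma(R)\le25\eta$. Thus $\sigma(Q_{\ge i+2}T)\le25K\eta$.

\medskip\noindent\emph{Proof of (a).} On $F_i$ we have $Q_{<i}\Delta=Q_{<i}T$ and $Q_{\ge i+2}\Delta=Q_{\ge i+2}T$, so $\sigma(\Delta)^2\le(64+1+625)K^2\eta^2$. By (R2) some $l$ has $|Q_{F_i}\Delta y^i_l|^2\le128K^2\eta^2$, hence $|Q_{F_i}\Delta y^i_l|\le12K\eta\le48K$. Also $|Ty^i_l|\le2K\|y^i_l\|_X\le2K$. As $\lambda_iy^i_l=Q_{F_i}Ty^i_l-Q_{F_i}\Delta y^i_l$, we get $|\lambda_i|\le50K$.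

\medskip\noindent\emph{Proof of (b).} Let $p\in\{i,i+1\}$. By \eqref{eq:sigma} and (a), $n_p^{-1}\sum_t|Q_{F_i}\Delta e^p_t|^2\le128K^2\eta^2$, so
\[
|\tau_p-\lambda_i|=\Big|\frac1{n_p}\sum_t\langle\Delta e^p_t,e^p_t\rangle\Big|\le\Big(\frac1{n_p}\sum_t|Q_{F_i}\Delta e^p_t|^2\Big)^{1/2}\le12K\eta_i .
\]
The case $p=i$ is the first claim. The case $p=i+1$, together with the first claim at level $i+1$, gives $|\lambda_i-\lambda_{i+1}|\le|\lambda_i-\tau_{i+1}|+|\tau_{i+1}-\lambda_{i+1}|\le12K(\eta_i+\eta_{i+1})\le24K\eta_i$.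
\end{proof}

\section{Projections}\label{sec:projections}

\subsection{The scalars of an idempotent}

Let $P,T,K,\lambda_i,\Delta_i$ be as in Section~\ref{sec:scalars}, and let $P^2=P$. As in the model, $T\Delta_i=(1-\lambda_i)T$ on $F_i$, and we want to show that $\langle h,T\Delta_ih\rangle=\langle Ph,\Delta_ih\rangle$ is small on average. The natural bound is $\|Ph\|\,\|\Delta_ih\|_X$, but the two factors are under control for different vectors. For the random vector $\mathbf y$ the first factor is of order $K2^{-J_i}$ by Lemma~\ref{lem:short}, while \eqref{eq:Fi} bounds the second only by a multiple of $K2^{J_i}$. For the distinguished vectors $y^i_l$ the second factor is at most $51K$, while $\|y^i_l\|\ge1$. Property (R2) transfers estimates from the $y^i_l$ to $\mathbf y$, but only for Hilbertian seminorms. We therefore measure $\Delta_ih$ as a functional on the space $G=P(F_i)$, in a Hilbertian norm. A Hilbertian norm equivalent to $\|\cdot\|$ on $G$, as in Proposition~\ref{prop:dn}, would again lose a factor of order $2^{J_i}$.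 But by \eqref{eq:param2} the tail norm $\|\cdot\|_{\ge J_i}$ is controlled on $G$ by a Hilbertian norm with absolute constants, and by Lemma~\ref{lem:tail} the functionals $\Delta_iy^i_l$ are bounded for the tail norm, because their Hilbert norms are of order $K2^{-J_i}$ on average. This is where the bound for $\sigma_i(\Delta_i)$, and not only for its component in $F_i$, is needed.

\begin{proposition}\label{prop:idem}
There is an absolute constant $C$ such that $|\lambda_i(1-\lambda_i)|\le CK^22^{-J_i}$ for all $i$ whenever $P^2=P$.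
\end{proposition}

\begin{proof}
Write $\lambda,\Delta,J,\eta,\sigma,m$ without the index $i$. Let $G=P(F_i)\subseteq Y$, so $\dim G\le N_i$.

\medskip\noindent\emph{A Hilbertian norm on $G$.} By Lemma~\ref{lem:oneset} and \eqref{eq:param2}, for $j\ge J+1$ there is $A_j$ with $\#A_j\le81^{N_i}k_j\le k_{j+1}$ and $|P_{A_j}g|\ge\frac12q_{k_j}(g)$ for $g\in G$. For $y\in Y$ put $|y|_G^2=\sum_{j\ge J+1}4^{-j}|P_{A_j}y|^2$. Since $|P_{A_j}y|\le q_{k_{j+1}}(y)$, we have $|y|_G\le2\|y\|$ on $Y$. For $g\in G$, the bound $4^{-J}q_{k_J}(g)^2\le4\cdot4^{-(J+1)}q_{k_{J+1}}(g)^2$ gives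
\[
\|g\|_{\ge J}^2\le5\sum_{j\ge J+1}4^{-j}q_{k_j}(g)^2\le20\,|g|_G^2 .
\]
So $|\cdot|_G$ is a Hilbertian norm on $G$, with an inner product $(\cdot,\cdot)_G$. For $h\in F_i$ we have $\Delta h\in X$; let $\psi h\in G$ be the vector with $\langle g,\Delta h\rangle=(g,\psi h)_G$ for all $g\in G$. The map $\psi:F_i\to G$ is linear.

\medskip\noindent\emph{The bound on $\psi$.} We have $\|\Delta y^i_l\|_X\le K+|\lambda|\le51K$. Let $\beta_l=\max(51K,2^J|\Delta y^i_l|)$. Lemma~\ref{lem:tail} gives $|\langle g,\Delta y^i_l\rangle|\le4\beta_l\|g\|_{\ge J}\le4\sqrt{20}\,\beta_l|g|_G\le18\beta_l|g|_G$ on $G$, that is, $|\psi y^i_l|_G\le18\beta_l$. By (R2) for $B=\Delta$, Proposition~\ref{prop:scalar}(a), and $4^J\eta^2=64$,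
\[
\frac1m\sum_l|\psi y^i_l|_G^2\le324\Big(51^2K^2+4^J\cdot2\cdot690K^2\eta^2\Big)=C_1K^2,\qquad C_1=324\,(51^2+128\cdot690).
\]
By (R2) for $B=\psi$, $\ \mathbb E|\psi\mathbf y|_G^2\le2C_1K^2$.

\medskip\noindent\emph{Use of $P^2=P$.} From $T^2=T$ we get $T\Delta=(1-\lambda)T$ on $F_i$. Since $P\mathbf y\in G$,
\[
|1-\lambda|\,\big|\mathbb E\langle\mathbf y,T\mathbf y\rangle\big|=\big|\mathbb E\langle\mathbf y,T\Delta\mathbf y\rangle\big|=\big|\mathbb E\langle P\mathbf y,\Delta\mathbf y\rangle\big|=\big|\mathbb E(P\mathbf y,\psi\mathbf y)_G\big|\le\big(\mathbb E|P\mathbf y|_G^2\big)^{1/2}\big(\mathbb E|\psi\mathbf y|_G^2\big)^{1/2}.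
\]
As $|P\mathbf y|_G\le2K\|\mathbf y\|$, Lemma~\ref{lem:short} gives $\mathbb E|P\mathbf y|_G^2\le32K^24^{-J}$, so the right side is at most $8\sqrt{C_1}\,K^22^{-J}$. Moreover, since $|\mathbf y|=1$ and $\mathbf y\in F_i$,
\[
\big|\mathbb E\langle\mathbf y,T\mathbf y\rangle-\bar\lambda\big|=\big|\mathbb E\langle\mathbf y,Q_{F_i}\Delta\mathbf y\rangle\big|\le\sigma(Q_{F_i}\Delta)\le8K\eta=64K2^{-J},
\]
and $|1-\lambda|\le51K$. Therefore $|\lambda(1-\lambda)|\le CK^22^{-J}$ with $C=8\sqrt{C_1}+51\cdot64$.
\end{proof}

\subsection{Finite rank projections and the proof of Theorem~\ref{thm:main}}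

\begin{proposition}\label{prop:trace}
Let $K\ge1$ and let $i_0$ satisfy $CK^22^{-J_{i_0}}\le\frac1{16}$ and $24K\eta_{i_0}\le\frac18$. If $P$ is a finite rank projection on $Y$ with $\|P\|\le K$, then
\[
\Big|\frac1{n_{i_0}}\sum_t\langle Pe^{i_0}_t,e^{i_0}_t\rangle\Big|\le\frac14 .
\]
\end{proposition}

\begin{proof}
Since $J_i$ is nondecreasing, the two conditions hold for all $i\ge i_0$. For such $i$, Propositions~\ref{prop:idem} and~\ref{prop:scalar}(b) give $|\lambda_i(1-\lambda_i)|\le\frac1{16}$, $|\lambda_i-\lambda_{i+1}|\le\frac18$ and $|\tau_i-\lambda_i|\le\frac1{16}$. As in Section~\ref{sec:model}, all $\lambda_i$, $i\ge i_0$, lie in the same one of the two discs of radius $\frac18$ about $0$ and $1$. The operator $Q_iT|_{H_i}$ has rank at most $\operatorname{rank}P$ and, by \eqref{eq:TH}, norm at most $K\Theta_i\le8Ks_i\le8Kn_i^{1/8}$. The modulus of a trace is at most the rank times the norm, so $|\tau_i|\le8K\operatorname{rank}(P)\,n_i^{-7/8}\to0$. In the disc about $1$ we would have $|\tau_i|\ge1-\frac18-\frac1{16}$ for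 all $i\ge i_0$. So the disc is the one about $0$, and $|\tau_{i_0}|\le\frac18+\frac1{16}\le\frac14$. Finally $\sum_t\langle Pe^{i_0}_t,e^{i_0}_t\rangle=\sum_t\langle e^{i_0}_t,Te^{i_0}_t\rangle=n_{i_0}\overline{\tau_{i_0}}$.
\end{proof}

\begin{lemma}\label{lem:fdd}
If $(E_k)$ is an FDD of a Banach space $Z$, the maps $\Pi_nz=\sum_{k\le n}z_k$ are uniformly bounded finite rank projections with $\Pi_nz\to z$ for all $z\in Z$.
\end{lemma}

\begin{proof}
By uniqueness of the representation the $\Pi_n$ are linear and idempotent; they have finite rank and $\Pi_nz\to z$. The formula $\|z\|'=\sup_n\|\Pi_nz\|$ defines a norm with $\|\cdot\|\le\|\cdot\|'$. It is complete. Indeed, let $(z^m)$ be $\|\cdot\|'$-Cauchy. Then $\Pi_nz^m\to u_n$ as $m\to\infty$, uniformly in $n$, and $u_n-u_{n-1}\in E_n$ (with $u_0=0$) since $E_n$ is closed. The sequence $(u_n)$ is a uniform limit of the Cauchy sequences $(\Pi_nz^m)_n$, so it converges to some $z=\sum_n(u_n-u_{n-1})$. By uniqueness $\Pi_nz=u_n$, so $\|z^m-z\|'\to0$. By the open mapping theorem $\|\cdot\|'\le C'\|\cdot\|$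 for some $C'$, that is, $\|\Pi_n\|\le C'$ for all $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $Y$ is separable and infinite dimensional, and $d_n(Y)\le7f(n)$ by Proposition~\ref{prop:dn}. Suppose that finite rank projections $P_\gamma$ with $\|P_\gamma\|\le K$, $K\ge1$, converge to $I$ in the weak operator topology. Since $J_i\to\infty$, there is $i_0$ as in Proposition~\ref{prop:trace}. Each $e^{i_0}_t$ belongs both to $Y$ and to $X$, so $n_{i_0}^{-1}\sum_t\langle P_\gamma e^{i_0}_t,e^{i_0}_t\rangle\to1$, which contradicts the bound $\frac14$. By Lemma~\ref{lem:fdd}, $Y$ has no FDD.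
\end{proof}

\begin{remark}\label{rem:hyp}
Each assumption on the operators is needed. Finite rank is used only for $\tau_i\to0$; without it $P=I$ is allowed. Idempotence is used only in Proposition~\ref{prop:idem}; on the spaces of Corollary~\ref{cor:map} the MAP provides a net of finite rank contractions converging pointwise to $I$. Uniform boundedness allows one $i_0$ to serve all $P_\gamma$; without it, choose for each finite dimensional subspace $E$ of any Banach space a bounded projection $P_E$ onto $E$, and note that $P_Ey=y$ as soon as $y\in E$.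
\end{remark}

The norms of such projections on $Y$ can be bounded from below.

\begin{proposition}\label{prop:quant}
There is an absolute constant $c>0$ such that, for every $i$ with $c\,2^{J_i/2}\ge1$, every finite rank projection $P$ on $Y$ with $Ph=h$ for all $h\in H_i$ satisfies $\|P\|>c\,2^{J_i/2}$.
\end{proposition}

\begin{proof}
Let $c>0$ satisfy $Cc^2\le\frac1{16}$ and $192c\le\frac18$. If $\|P\|\le K=c\,2^{J_i/2}$, then $CK^22^{-J_i}=Cc^2\le\frac1{16}$ and $24K\eta_i=192\,c\,2^{-J_i/2}\le\frac18$. Proposition~\ref{prop:trace} applies with $i_0=i$ and gives $1\le\frac14$, a contradiction.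
\end{proof}

\section{Rates of growth and the hereditary metric approximation property}\label{sec:consequences}

\begin{proof}[Proof of Corollary~\ref{cor:rates}]
Let $\liminf f<\infty$ and $d_n(X)=O(f(n))$. Then $(d_n(X))$ is bounded along a subsequence, hence bounded, since it is nondecreasing, and $X$ is isomorphic to a Hilbert space. So (b) implies (c). A separable infinite dimensional space isomorphic to a Hilbert space is isomorphic to $\ell_2$ and has an FDD, so (c) implies (a). If (b) fails, then $f(n)\to\infty$, and the space of Theorem~\ref{thm:main} shows that (a) fails.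
\end{proof}

For Corollary~\ref{cor:map} we use three classical facts. James' theorem: if $Z$ is not reflexive and $\theta\in(0,1)$, there are $z_j\in Z$ and $z_i^*\in Z^*$ of norm at most $1$ with $z_i^*(z_j)=\theta$ for $i\le j$ and $z_i^*(z_j)=0$ for $i>j$. Hilbert's inequality: $|\sum_{i\ne j}\xi_j\overline{\zeta_i}/(j-i)|\le\pi|\xi|\,|\zeta|$ for $\xi,\zeta\in\ell_2^n$. Grothendieck's theorem: a reflexive space with the AP has the MAP.

\begin{lemma}\label{lem:reflexive}
If $Z$ is not reflexive, then $d_n(Z)\ge\frac\theta\pi(\log n-1)$ for all $n$ and all $\theta\in(0,1)$. Hence $d_n(Z)=o(\log n)$ implies that $Z$ is reflexive.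
\end{lemma}

\begin{proof}
Take $z_j,z_i^*$ as in James' theorem. The matrix $(z_i^*(z_j))_{i,j\le n}$ is triangular with diagonal entries $\theta$, so $E=\operatorname{span}(z_1,\dots,z_n)$ has dimension $n$. Let $V:E\to\ell_2^n$ be an isomorphism with $\|V^{-1}\|\le1$ and $\|V\|=d$. Put $v_j=Vz_j$ and write $z_i^*V^{-1}=\langle\cdot,u_i\rangle$. Then $|v_j|\le d$, $|u_i|\le1$ and $\langle v_j,u_i\rangle=z_i^*(z_j)$. Applying Hilbert's inequality in each coordinate $t$ of $\ell_2^n$ and then the Cauchy--Schwarz inequality in $t$,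
\[
\theta\sum_{i<j\le n}\frac1{j-i}=\sum_{i\ne j}\frac{\langle v_j,u_i\rangle}{j-i}\le\pi\sum_t\Big(\sum_j|v_j(t)|^2\Big)^{1/2}\Big(\sum_i|u_i(t)|^2\Big)^{1/2}\le\pi nd .
\]
On the left, $\sum_{i<j\le n}\frac1{j-i}=\sum_{k=1}^{n-1}\frac{n-k}k=n\sum_{k=1}^{n-1}\frac1k-(n-1)\ge n(\log n-1)$. So $d\ge\frac\theta\pi(\log n-1)$, and it remains to take the infimum over $V$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:map}]
Let $f_*$ be the function of Theorem~\ref{thm:hap} and $g(n)=\min(f(n),f_*(n),1+\sqrt{\log n})$. Then $g\ge1$ and $g(n)\to\infty$. Let $Y$ be the space of Theorem~\ref{thm:main} for $g$. It has the stated property concerning projections, and $d_n(Y)\le7g(n)\le7f(n)$. Since $d_n(Y)\le7f_*(n)$, all subspaces of $Y$ have the AP by Theorem~\ref{thm:hap}. Since $d_n(Y)\le7(1+\sqrt{\log n})=o(\log n)$, the space $Y$ is reflexive by Lemma~\ref{lem:reflexive}, and so are its subspaces. By Grothendieck's theorem all subspaces of $Y$ have the MAP.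
\end{proof}

\begin{thebibliography}{9}

\bibitem{HAP}
\emph{Hereditary Approximation Property},
\texttt{http://www.math.tamu.edu/\textasciitilde johnson/HAP5.2.4.pdf}.

\bibitem{Ledoux}
Ledoux, \emph{The Concentration of Measure Phenomenon}.

\end{thebibliography}
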